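\title{A characterization of the languages of affine interval exchanges}

\begin{abstract}
We prove that a language is the natural coding of an affine interval exchange if and only if it satisfies an order condition and there is one real vector $\theta$, indexed by the letters, whose exponentiated Birkhoff sums are summable in both directions along every non-recurrent bi-infinite word. We also determine which vectors occur as logarithms of slopes, and we deduce that the natural codings of standard interval exchanges are the languages that satisfy an order condition and have only recurrent bi-infinite words. The proof translates the problem into the existence of a conformal measure of full support on the shift space. A vector $\theta$ with the summability property need not be a vector of log-slopes; it is corrected by means of a cohomological consequence of the order condition: every locally constant function on the shift space is cohomologous to a function of one letter.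
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Interval exchanges and their languages}

Let $\mathcal A$ be a finite alphabet. An \emph{interval exchange} (iet) consists of a partition of $[0,1)$ into nonempty intervals $I_a$, $a\in\mathcal A$, closed on the left and open on the right and placed in some order, together with a bijection $T\colon[0,1)\to[0,1)$ whose restriction to each $I_a$ is an increasing map onto an interval $TI_a$. The intervals $TI_a$ again partition $[0,1)$, possibly in a different order. The iet is \emph{standard} if each $T|_{I_a}$ is a translation, and \emph{affine} if each $T|_{I_a}$ is affine. In the affine case the slope on $I_a$ is positive and we write it $e^{\theta_a}$; the vector $\theta\in\mathbb R^{\mathcal A}$ is the vector of \emph{log-slopes} of $T$.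

The \emph{natural coding} of a point $t\in[0,1)$ is the bi-infinite word $\pi(t)\in\mathcal A^{\mathbb Z}$ whose letter of index $n$ is $a$ when $T^nt\in I_a$. The set $L$ of all finite words that occur in some $\pi(t)$ is called the \emph{natural coding of $T$}. It records which finite itineraries are possible and forgets all lengths.

A \emph{language} is a nonempty set $L$ of finite words on $\mathcal A$ that is closed under taking factors (blocks of consecutive letters, the empty word $\varepsilon$ included), is extendable on both sides (for $w\in L$ there are letters $a,c$ with $aw,wc\in L$), and contains every letter. The natural coding of an iet is a language. We ask which languages are natural codings of affine iets.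

To a language $L$ we attach the set $X_L$ of bi-infinite words $x=(x_n)_{n\in\mathbb Z}$ all of whose finite factors lie in $L$. We write $x=\cdots x_{-2}x_{-1}.x_0x_1\cdots$. The set $X_L$ is compact for the product topology, and the shift $S$, $(Sx)_n=x_{n+1}$, is a homeomorphism of $X_L$. A set $B$ is \emph{invariant} if $SB=B$; a \emph{minimal set} is a nonempty closed invariant set with no nonempty closed invariant proper subset; a Borel probability $\nu$ is \emph{invariant} if $\nu(SB)=\nu(B)$ for all Borel sets $B$. A bi-infinite word is \emph{recurrent} if each of its finite factors occurs in it infinitely often both to the right and to the left, and \emph{non-recurrent} otherwise.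

\subsection{Two obstructions}

The first obstruction comes from monotonicity alone. Consider the points whose itinerary begins with a word $w$. Each of them arrives from some interval $I_a$, that is, lies in $TI_a$, and after reading $w$ it lands in some $I_c$. The map $T^{|w|}$ is increasing on these points, so a point that lies further left among the $TI_a$ cannot land further right among the $I_c$.

\begin{definition}\label{def:order}
A language $L$ satisfies an \emph{order condition} if there are two total orders $<_A$ and $<_D$ on $\mathcal A$ such that there are no word $w$ (possibly empty) and letters $a<_Ab$, $c<_Dd$ with both $awd\in L$ and $bwc\in L$.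
\end{definition}

For an iet, $<_D$ is the order of the departure intervals $I_a$ and $<_A$ the order of the arrival intervals $TI_a$ (Lemma~\ref{lem:cylinders}).

The second obstruction involves lengths. Under an order condition a non-recurrent word $z\in X_L$ turns out to be determined by finitely many of its letters (Proposition~\ref{prop:dichotomy}). If $L$ is the natural coding of an affine iet, the points with coding $z$ therefore form a whole interval $J$. Its iterates $T^nJ$, $n\in\mathbb Z$, are pairwise disjoint, and $|T^{n+1}J|=e^{\theta_{z_n}}|T^nJ|$. Their lengths have a finite sum, which means that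
\begin{gather}
\sum_{n\ge0}\exp\Big(\sum_{j=0}^{n}\theta_{z_j}\Big)<+\infty,\label{eq:forward}\\
\sum_{n>0}\exp\Big(-\sum_{j=-n}^{-1}\theta_{z_j}\Big)<+\infty.\label{eq:backward}
\end{gather}
It is convenient to merge the two series. For $\theta\in\mathbb R^{\mathcal A}$ and $z\in\mathcal A^{\mathbb Z}$ define $\tau^\theta_n(z)$, $n\in\mathbb Z$, by
\begin{equation}\label{eq:tau}
\tau^\theta_0(z)=0,\qquad \tau^\theta_{n+1}(z)=\tau^\theta_n(z)+\theta_{z_n}\quad(n\in\mathbb Z).
\end{equation}
Then $\tau_{n+1}^\theta(z)=\sum_{j=0}^n\theta_{z_j}$ for $n\ge0$ and $\tau^\theta_{-n}(z)=-\sum_{j=-n}^{-1}\theta_{z_j}$ for $n>0$, so \eqref{eq:forward} and \eqref{eq:backward} together say that $\sum_{n\in\mathbb Z}e^{\tau_n^\theta(z)}<\infty$. Since $\tau^\theta_n(Sz)=\tau^\theta_{n+1}(z)-\theta_{z_0}$, this property depends only on the orbit of $z$.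

\subsection{Results}

That the natural coding of an affine iet satisfies an order condition, and \eqref{eq:forward} and \eqref{eq:backward} for each non-recurrent word, is known. It is conjectured in \cite{LGIE} that there is no other obstruction. We prove this conjecture, with complete proofs of both implications.

\begin{theorem}\label{thm:main}
A language $L$ is the natural coding of an affine iet if and only if $L$ satisfies an order condition and there is a vector $\theta\in\mathbb R^{\mathcal A}$ such that \eqref{eq:forward} and \eqref{eq:backward} hold for every non-recurrent $z\in X_L$.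
\end{theorem}

The natural attempt is to build an affine iet whose log-slopes are the given $\theta$. This can fail. Conditions \eqref{eq:forward} and \eqref{eq:backward} see only the non-recurrent words, whereas a minimal set that no non-recurrent word approaches must be realized by a $T$-invariant set of positive length, on which expansion and contraction have to balance. The next theorem says that this balance is the one missing condition.

\begin{theorem}\label{thm:slopes}
Let $L$ be a language and $\theta\in\mathbb R^{\mathcal A}$. Then $L$ is the natural coding of an affine iet with slope $e^{\theta_a}$ on $I_a$ for each $a\in\mathcal A$ if and only if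
\begin{enumerate}
\item[(a)] $L$ satisfies an order condition;
\item[(b)] \eqref{eq:forward} and \eqref{eq:backward} hold with this $\theta$ for each non-recurrent $z\in X_L$;
\item[(c)] for each minimal set $M\subset X_L$ that is open in $X_L$, there is an invariant probability $\nu$ on $M$ with $\int\theta_{x_0}\,d\nu(x)=0$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:standard}
A language $L$ is the natural coding of a standard iet if and only if it satisfies an order condition and every word of $X_L$ is recurrent.
\end{corollary}

Slopes are attached to letters, and one letter may occur both in a non-recurrent word and in an open minimal set, so that (b) and (c) compete for the same coordinates of $\theta$. Given Theorem~\ref{thm:slopes}, the content of Theorem~\ref{thm:main} is that under an order condition they never conflict: if some $\theta$ satisfies (b), then some $\eta$ satisfies both (b) and (c).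

\subsection{Outline of the proof}

After two examples (Section~\ref{sec:examples}) and some measure-theoretic preliminaries (Section~\ref{sec:prelim}), we show in Section~\ref{sec:dictionary} that, under an order condition, an affine iet with log-slopes $\theta$ and natural coding $L$ exists exactly when $X_L$ carries a measure of full support that the shift multiplies by $e^{\theta_{x_0}}$ at $x$. Sections~\ref{sec:structure} and~\ref{sec:cohomology} describe $X_L$: it is the disjoint union of the closure $Y$ of the non-recurrent words, which are isolated points, and of finitely many open minimal sets. Section~\ref{sec:slopes} builds the measure piece by piece and proves Theorem~\ref{thm:slopes}. Section~\ref{sec:main} corrects $\theta$ by Lemma~\ref{lem:cohom}, which states that every function of finitely many consecutive letters is, up to a coboundary, a function of one letter. Applied to the function equal to $\theta_{x_0}$ on $Y$ and to $0$ off $Y$, it yields the vector $\eta$.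

\section{Two examples}\label{sec:examples}

The first example shows a wandering interval and the need for condition (c).

\begin{example}\label{ex:three}
Let $\mathcal A=\{1,2,3\}$, $I_1=[0,\frac14)$, $I_2=[\frac14,\frac12)$, $I_3=[\frac12,1)$, and let $Tt$ be equal to $t$, $2t-\frac14$, $\frac{t+1}2$ on $I_1,I_2,I_3$. The images are $[0,\frac14)$, $[\frac14,\frac34)$, $[\frac34,1)$. Put $J=TI_2\cap I_3=[\frac12,\frac34)$. For $n\ge0$ we have $T^nJ=[1-2^{-n-1},1-2^{-n-2})$ and $T^{-n}J=[\frac14+2^{-n-2},\frac14+2^{-n-1})$, so the iterates of $J$ tile $(\frac14,1)$, and the points of $J$ have coding $z=\cdots222.333\cdots$. The points of $I_1$ have coding $\cdots111\cdots$ and the point $\frac14$ has coding $\cdots222\cdots$. Thus $L$ is the set of factors of $\cdots111\cdots$ and of $z$. Its words of length two are $11,22,23,33$, so $X_L$ consists of the orbit of $z$ and the three constant words; the word $\cdots333\cdots$ belongs to $X_L$ but is the coding of no point.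

The non-recurrent words are the shifts of $z$. For them \eqref{eq:forward} and \eqref{eq:backward} are geometric series, and they converge exactly when $\theta_3<0<\theta_2$; the number $\theta_1$ is arbitrary. In any iet with natural coding $L$, however, the letter $1$ is followed and preceded only by $1$, so $TI_1=I_1$, and in an affine iet this forces $\theta_1=0$. This is condition (c) for the open minimal set $\{\cdots111\cdots\}$.
\end{example}

In Example~\ref{ex:three} we may replace $\theta_1$ by $0$, because the letter $1$ does not occur in $z$. In the second example every letter of the open minimal set occurs in the non-recurrent word, and the method of the paper becomes visible.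

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=0.65cm]
\fill[gray!25] (1,0) rectangle (2,2);
\fill[gray!25] (4,0) rectangle (5,2);
\draw (0,0) rectangle (7,2);
\draw (0,1)--(7,1);
\draw (1,1)--(1,2) (3,1)--(3,2) (5,1)--(5,2);
\draw (2,0)--(2,1) (4,0)--(4,1) (6,0)--(6,1);
\node at (0.5,1.5) {$I_1$}; \node at (2,1.5) {$I_2$};
\node at (4,1.5) {$I_3$}; \node at (6,1.5) {$I_4$};
\node at (1,0.5) {$TI_3$}; \node at (3,0.5) {$TI_1$};
\node at (5,0.5) {$TI_2$}; \node at (6.5,0.5) {$TI_4$};
\foreach \x in {0,...,7} \node[below] at (\x,0) {\small $\x$};
\end{tikzpicture}
\caption{An affine interval exchange on $[0,7)$ with slopes $2,1,1,\frac12$ on $I_1,I_2,I_3,I_4$ (top row) and the images $TI_a$ (bottom row). The word $ac$ occurs in a coding exactly when $TI_a$ overlaps $I_c$. The two shaded intervals are exchanged by $T$; the rest of $[0,7)$ is tiled by the iterates of $[2,3)$.}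
\label{fig:four}
\end{figure}

\begin{example}\label{ex:four}
Let $\mathcal A=\{1,2,3,4\}$. We work on $[0,7)$, which can be rescaled to $[0,1)$. Let $I_1=[0,1)$, $I_2=[1,3)$, $I_3=[3,5)$, $I_4=[5,7)$, and let $Tt$ be equal to $2t+2$, $t+3$, $t-3$, $\frac{t+7}2$ on these intervals (Figure~\ref{fig:four}). The orders are $1<_D2<_D3<_D4$ and $3<_A1<_A2<_A4$.

The intervals $[1,2)$ and $[4,5)$ are exchanged, and their points are coded by the two shifts of $y=\cdots2323.2323\cdots$. Put $J=[2,3)$. Its forward iterates $[5,6)$, $[6,6\frac12)$, $[6\frac12,6\frac34),\dots$ tile $I_4$, and its backward iterates $[0,\frac12)$, $[3,3\frac12)$, $[\frac12,\frac34)$, $[3\frac12,3\frac34),\dots$ tile $[0,1)\cup[3,4)$. The points of $J$ have coding $z=\cdots313131.2444\cdots$. So $L$ is the set of factors of $y$ and $z$; its words of length two and three are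
\[
23,\ 32;\ 13,\ 31,\ 12,\ 24,\ 44\qquad\text{and}\qquad 232,\ 323;\ 131,\ 313,\ 312,\ 124,\ 244,\ 444.
\]
A word of $X_L$ that contains $23$ or $32$ is a shift of $y$, since these words extend in $L$ only to $232$ and $323$. The other words of $X_L$ use only $13,31,12,24,44$; they are the shifts of $z$, the two shifts of $\cdots1313\cdots$, and $\cdots444\cdots$. Let $U=\{y,Sy\}$, which is open, and $Y=X_L\setminus U$, which is the closure of the orbit of $z$.

Condition (b) means $\theta_4<0<\theta_1+\theta_3$. Condition (c) means $\theta_2+\theta_3=0$, and it is necessary: in any affine iet with coding $L$, the map $T^2$ sends the interval $I_2\cap T^{-1}I_3$ onto itself with slope $e^{\theta_2+\theta_3}$.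

Let $\theta$ satisfy (b) and put $\delta=\theta_2+\theta_3$. Both letters $2$ and $3$ occur in $z$. Define $\eta=(\theta_1,\theta_2-\delta,\theta_3,\theta_4)$ and a function $g$ of two letters by
\[
g(13)=g(31)=g(12)=g(24)=-\delta,\quad g(44)=0,\qquad g(23)=0,\quad g(32)=\theta_3 .
\]
On the six words $u_0u_1u_2$ of $Y$ we have $\eta_{u_0}=\theta_{u_0}+g(u_0u_1)-g(u_1u_2)$: the difference of the values of $g$ is $-\delta$ on $244$ and $0$ on $131,313,312,124,444$. On the two words of $U$ we have $\eta_{u_0}=g(u_0u_1)-g(u_1u_2)$, both sides being $-\theta_3$ on $232$ and $\theta_3$ on $323$. Summing along orbits, the terms in $g$ telescope. Along $z$ the sums of $\eta$ stay within a bounded distance of the sums of $\theta$, so $\eta$ satisfies (b); along $y$ they stay bounded, so $\eta$ satisfies (c). Two features made this possible: words of length two distinguish $U$ from $Y$, and the function equal to $\theta_{u_0}$ on $Y$ and to $0$ on $U$ became a function of one letter after adding $g(u_0u_1)-g(u_1u_2)$.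

Finally, the lengths can be recovered from $\eta$. Take $\eta=(\log2,0,0,-\log2)$ and give the point $S^nz$ the mass $e^{\tau^\eta_n(z)}$: this is $1$ for $n=0$, then $1,\frac12,\frac14,\dots$ for $n=1,2,3,\dots$, and $\frac12,\frac12,\frac14,\frac14,\dots$ for $n=-1,-2,\dots$. Give $y$ and $Sy$ the mass $1$. The total masses of the words with $x_0=1,2,3,4$ are $1,2,2,2$, the lengths of $I_1,\dots,I_4$. The words $\cdots1313\cdots$ and $\cdots444\cdots$ receive no mass.
\end{example}

\section{Shift spaces and conformal measures}\label{sec:prelim}

We write $|\cdot|$ for the length of a word, the cardinality of a finite set and the Lebesgue measure of a subset of $[0,1)$. For $x\in\mathcal A^{\mathbb Z}$ and $i\le j$ put $x_{[i,j)}=x_i\cdots x_{j-1}$. Let $L_n$ be the set of words of length $n$ in $L$, and for a word $w$ on $\mathcal A$ let $[w]=\{x\in X_L:x_{[0,|w|)}=w\}$. Extending $w\in L$ alternately on the right and on the left produces an element of $X_L$ that contains $w$, so $[w]\neq\emptyset$ if and only if $w\in L$. The \emph{cylinders} $S^m[w]=\{x\in X_L:x_{[-m,|w|-m)}=w\}$, with $m\ge0$ and $w\in L$, are open and closed and form a countable basis of the topology of $X_L$.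

Let $S$ be a homeomorphism of a nonempty compact metrizable space $M$. We use the following standard facts.
\begin{enumerate}
\item[(F1)] For $x\in M$, the sets $\omega(x)$ and $\alpha(x)$ of limits of sequences $S^{n_i}x$ with $n_i\to+\infty$, respectively $n_i\to-\infty$, are nonempty, closed and invariant. If $M$ is minimal they are equal to $M$.
\item[(F2)] The Borel probabilities on $M$ form a compact metrizable space for the weak-$*$ topology. If $x_i\in M$ and $n_i\to\infty$, every limit point of the probabilities $\frac1{n_i}\sum_{j<n_i}\delta_{S^jx_i}$ is invariant. The invariant probabilities form a nonempty convex compact set.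
\item[(F3)] (Riesz) A positive linear functional on $C(M)$ is the integral against a unique finite Borel measure. The \emph{support} of a finite Borel measure is the complement of the largest open set of measure zero; it is nonempty if the measure is nonzero.
\end{enumerate}

An affine iet multiplies Lebesgue measure by $e^{\theta_a}$ on $I_a$. The following notion expresses the same property on $M$.

\begin{definition}
Let $\phi\colon M\to\mathbb R$ be continuous. A finite Borel measure $\mu$ on $M$ is \emph{$\phi$-conformal} if $\mu(SB)=\int_Be^{\phi}\,d\mu$ for all Borel sets $B$. For $\theta\in\mathbb R^{\mathcal A}$, a measure on $X_L$ or on a closed invariant subset of $X_L$ is \emph{$\theta$-conformal} if it is $\phi$-conformal for $\phi(x)=\theta_{x_0}$.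
\end{definition}

\begin{lemma}\label{lem:basic}
Let $\mu$ be a finite Borel measure on $M$ and $\phi\in C(M)$.
\begin{enumerate}
\item[(i)] If $\mu$ is $\phi$-conformal, then $\int f\,d\mu=\int (f\circ S)\,e^{\phi}\,d\mu$ for all bounded Borel $f$. Conversely, if this identity holds for all continuous $f$, then $\mu$ is $\phi$-conformal.
\item[(ii)] If $\mu$ is $\phi$-conformal, then $\mu(S^nB)=\int_Be^{\phi_n}\,d\mu$ for $n\ge0$, where $\phi_n=\sum_{j<n}\phi\circ S^j$.
\item[(iii)] If $\mu$ is $\phi$-conformal, then $\mu(SB)=0$ if and only if $\mu(B)=0$. The support of $\mu$ is invariant, and it is $M$ if $M$ is minimal and $\mu\ne0$.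
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $f=1_{SB}$ we have $f\circ S=1_B$, and the identity is the definition of conformality. Every Borel set has the form $SB$, so the identity extends to bounded Borel $f$ by linearity and dominated convergence. Conversely, both sides are integrals of $f$ against finite Borel measures; if these agree on continuous functions they are equal by (F3), and we take $f=1_{SB}$.

(ii) We show by induction that $\int f\,d\mu=\int(f\circ S^n)\,e^{\phi_n}d\mu$ for bounded Borel $f$. Applying the identity of rank $n$ to $(f\circ S)e^\phi$ gives $\int f\,d\mu=\int(f\circ S^{n+1})\,e^{\phi\circ S^n+\phi_n}d\mu$, the identity of rank $n+1$. Take $f=1_{S^nB}$.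

(iii) The first claim holds because $e^\phi>0$. Hence $S$ and $S^{-1}$ preserve the family of open null sets, and the support is a closed invariant set.
\end{proof}

By (iii), a $\theta$-conformal measure on $X_L$ has full support if and only if $\mu([w])>0$ for all $w\in L$. The restriction of a conformal measure to an invariant Borel set is conformal, a conformal measure on a closed invariant subset is conformal as a measure on $X_L$, and a countable sum of $\theta$-conformal measures is $\theta$-conformal if its total mass is finite.

\section{Affine interval exchanges as conformal measures}\label{sec:dictionary}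

For an iet $T$ and a word $w=w_0\cdots w_{n-1}$ on $\mathcal A$, let $I_w=\{t: T^it\in I_{w_i}\text{ for }0\le i<n\}$, with $I_\varepsilon=[0,1)$.

\begin{lemma}\label{lem:cylinders}
Let $T$ be an iet with natural coding $L$, let $<_D$ be the left-to-right order of the intervals $I_a$ and $<_A$ that of the intervals $TI_a$.
\begin{enumerate}
\item[(i)] $w\in L$ if and only if $I_w\ne\emptyset$.
\item[(ii)] $T^{|w|}$ is increasing on $I_w$.
\item[(iii)] The sets $I_w$, $|w|=n$, partition $[0,1)$, and if $w$ precedes $w'$ in the lexicographic order induced by $<_D$, then $I_w$ lies to the left of $I_{w'}$.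
\item[(iv)] $L$ satisfies the order condition for $<_A$ and $<_D$.
\item[(v)] If $T$ is affine, each nonempty $I_w$ is an interval $[\alpha,\beta)$ with $\alpha<\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The word $w$ occurs in $\pi(t)$ at position $i$ if and only if $T^it\in I_w$.

(ii) If $t<t'$ are in $I_w$, then $T^it$ and $T^it'$ lie in the same interval $I_{w_i}$ for each $i<|w|$, so each application of $T$ preserves their order.

(iii) Write $w=ucv$, $w'=udv'$ with $c<_Dd$, and let $t\in I_w$, $t'\in I_{w'}$. Then $t,t'\in I_u$, $T^{|u|}t\in I_c$ and $T^{|u|}t'\in I_d$, so $T^{|u|}t<T^{|u|}t'$, and $t<t'$ by (ii).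

(iv) Suppose $a<_Ab$, $c<_Dd$ and $awd,bwc\in L$. By (i) there are points of $I_{awd}$ and $I_{bwc}$; their images $t\in TI_a\cap I_{wd}$ and $t'\in TI_b\cap I_{wc}$ satisfy $t<t'$, both lie in $I_w$, and $T^{|w|}t>T^{|w|}t'$. This contradicts (ii).

(v) We have $I_{aw}=(T|_{I_a})^{-1}(TI_a\cap I_w)$. The family of sets that are empty or of the form $[\alpha,\beta)$ is stable under intersections and under increasing affine maps and their inverses. We conclude by induction on $|w|$.
\end{proof}

To go from a measure to an iet, we must show that the intervals $I_w$ of the iet that we build have the prescribed lengths $\mu([w])$. The lengths $|I_{aw}|$ and the masses $\mu([aw])$ will be read off two matrices indexed by pairs $(a,w)$ that have the same row sums and the same column sums. In general this does not make two matrices equal. It does when the positive entries form a staircase, like the overlaps of the two rows of Figure~\ref{fig:four}, and this is what the order condition provides.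

\begin{lemma}\label{lem:staircase}
Let $P,Q$ be finite totally ordered sets and $m\colon P\times Q\to[0,\infty)$ a function such that $m(p,q')$ and $m(p',q)$ are not both positive when $p<p'$ and $q<q'$. Then for all $(p,q)$,
\[
\sum_{p'\le p,\ q'\le q}m(p',q')=\min\Big(\sum_{p'\le p,\ q'\in Q}m(p',q'),\ \sum_{p'\in P,\ q'\le q}m(p',q')\Big).
\]
\end{lemma}

\begin{proof}
Let $F$ be the left-hand side. The two sums on the right are $F+\sigma$ and $F+\sigma'$, where $\sigma$ is the sum of $m$ over $p'\le p$, $q'>q$ and $\sigma'$ the sum over $p'>p$, $q'\le q$. If both $\sigma$ and $\sigma'$ were positive, there would be $p_1\le p<p_2$ and $q_2\le q<q_1$ with $m(p_1,q_1)>0$ and $m(p_2,q_2)>0$, against the hypothesis. So $\min(\sigma,\sigma')=0$.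
\end{proof}

\begin{proposition}\label{prop:dictionary}
Let $L$ be a language and $\theta\in\mathbb R^{\mathcal A}$. Then $L$ is the natural coding of an affine iet with log-slopes $\theta$ if and only if $L$ satisfies an order condition and $X_L$ carries a $\theta$-conformal probability of full support.
\end{proposition}

\begin{proof}
Let $T$ be an affine iet with log-slopes $\theta$ and natural coding $L$. The order condition is Lemma~\ref{lem:cylinders}(iv). The map $\pi\colon[0,1)\to X_L$ satisfies $\pi T=S\pi$, and it is Borel since $\pi^{-1}(S^m[w])=T^mI_w$ is a finite union of intervals. Let $\mu(B)=|\pi^{-1}B|$. For $B\subset[a]$ we have $\pi^{-1}B\subset I_a$ and $\pi^{-1}(SB)=T\pi^{-1}B$, so $\mu(SB)=e^{\theta_a}\mu(B)$. Cutting a Borel set along the $[a]$, we see that $\mu$ is $\theta$-conformal. Moreover $\mu([w])=|I_w|>0$ for $w\in L$ by Lemma~\ref{lem:cylinders}(i) and (v).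

Conversely, let $L$ satisfy the order condition for $<_A,<_D$, and let $\mu$ be a $\theta$-conformal probability of full support. Let $I_a$, $a\in\mathcal A$, be consecutive intervals $[\alpha,\beta)$ of lengths $\mu([a])>0$, placed from $0$ in the order $<_D$, and let $J_a$ be consecutive intervals of the same type, of lengths $\mu(S[a])=e^{\theta_a}\mu([a])$, placed from $0$ in the order $<_A$. The sets $[a]$ partition $X_L$, and so do the sets $S[a]$; hence both families of intervals partition $[0,1)$. Let $T$ map $I_a$ onto $J_a$ by the increasing affine map, whose slope is $e^{\theta_a}$. This is an affine iet with log-slopes $\theta$, to which Lemma~\ref{lem:cylinders} applies.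

We claim that $|I_w|=\mu([w])$ for every nonempty word $w$ on $\mathcal A$. This holds for letters. Assume it for all words of length $n\ge1$, order these words lexicographically by $<_D$, order the letters by $<_A$, and put
\[
m(a,w)=\mu(S[a]\cap[w])=\mu(S[aw]),\qquad m'(a,w)=|J_a\cap I_w|\qquad(a\in\mathcal A,\ |w|=n).
\]
The sum of $m(a,w)$ over $w$ is $\mu(S[a])=|J_a|$, and its sum over $a$ is $\mu([w])=|I_w|$. Let $a<_Ab$ and $w<w'$, say $w=ucv$ and $w'=udv'$ with $c<_Dd$. If $m(a,w')$ and $m(b,w)$ were both positive, then $aw'$ and $bw$ would be in $L$, hence also $aud$ and $buc$, which the order condition forbids. Lemma~\ref{lem:staircase} gives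
\[
\sum_{a'\le a,\ w'\le w}m(a',w')=\min(\alpha,\beta),\qquad \alpha=\sum_{a'\le a}|J_{a'}|,\quad\beta=\sum_{w'\le w}|I_{w'}|.
\]
On the other hand $\bigcup_{a'\le a}J_{a'}=[0,\alpha)$ by construction and $\bigcup_{w'\le w}I_{w'}=[0,\beta)$ by Lemma~\ref{lem:cylinders}(iii) and (v), so the corresponding sum for $m'$ is $|[0,\alpha)\cap[0,\beta)|=\min(\alpha,\beta)$. A matrix is determined by these cumulative sums, by taking differences first in $a$ and then in $w$. Hence $m=m'$, and since $T$ maps $I_{aw}$ onto $J_a\cap I_w$ with slope $e^{\theta_a}$,
\[
|I_{aw}|=e^{-\theta_a}|J_a\cap I_w|=e^{-\theta_a}\mu(S[aw])=\mu([aw]).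
\]
This proves the claim.

For a nonempty word $w$, we now have: $w$ is in the natural coding of $T$ if and only if $|I_w|>0$ (Lemma~\ref{lem:cylinders}(i) and (v)), if and only if $\mu([w])>0$, if and only if $w\in L$, the last step by full support. So the natural coding of $T$ is $L$.
\end{proof}

The problem is now to find a conformal measure of full support, and for this we need to know what $X_L$ looks like.

\section{Extension graphs, recurrent and non-recurrent words}\label{sec:structure}

In this section and the next, $L$ is a language that satisfies an order condition.

For $w\in L$, the \emph{extension graph} $\mathcal E(w)$ is the bipartite graph with one left vertex for each letter $a$ with $aw\in L$, one right vertex for each letter $c$ with $wc\in L$, and an edge $(a,c)$ when $awc\in L$. Let $\ell(w)$, $r(w)$, $t(w)$, $\kappa(w)$ be its numbers of left vertices, right vertices, edges and connected components. By extendability $\ell(w),r(w),\kappa(w)\ge1$. If the left vertices are drawn on one line in the order $<_A$ and the right vertices on a parallel line in the order $<_D$, the order condition says that no two edges cross.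

\begin{lemma}\label{lem:forest}
Each graph $\mathcal E(w)$ is a forest. Hence $t(w)=\ell(w)+r(w)-\kappa(w)$.
\end{lemma}

\begin{proof}
Suppose that $\mathcal E(w)$ contains a cycle. Let $a$ be the $<_A$-smallest left vertex on it and $c<_Dd$ its two neighbors on the cycle. The other neighbor $b$ of $c$ on the cycle satisfies $a<_Ab$, and $awd,bwc\in L$, a contradiction. A forest has as many edges as vertices minus components.
\end{proof}

The rest of this section and the next one use the order condition only through Lemma~\ref{lem:forest}; the two orders themselves were needed only in Proposition~\ref{prop:dictionary}. Reading all words backward turns $L$ into a language that satisfies the order condition with $<_A$ and $<_D$ exchanged. This reversal exchanges the two sides of the extension graphs, preserves the numbers $|L_n|$, and induces a homeomorphism $(x_n)\mapsto(x_{-n})$ of the shift spaces that preserves recurrence. So each statement below has a mirror image.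

Put $p(n)=|L_n|$, $s(n)=p(n+1)-p(n)$ and $\rho(w)=r(w)-1\ge0$. The number $\rho(w)$ measures the branching to the right after $w$, and $s(n)=\sum_{w\in L_n}\rho(w)$ is the total branching at length $n$.

\begin{lemma}\label{lem:tree}
There are integers $n_0\ge1$ and $s\ge0$ such that $s(n)=s$ for $n\ge n_0$, and $\mathcal E(w)$ is a tree for all $w\in L$ with $|w|\ge n_0$.
\end{lemma}

\begin{proof}
Summing over $w\in L_n$, we have $p(n+2)=\sum t(w)$ and $p(n+1)=\sum\ell(w)=\sum r(w)$. By Lemma~\ref{lem:forest},
\[
s(n+1)-s(n)=\sum_{w\in L_n}\big(t(w)-\ell(w)-r(w)+1\big)=\sum_{w\in L_n}\big(1-\kappa(w)\big)\le0 .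
\]
A non-increasing sequence of nonnegative integers is constant from some $n_0\ge1$ on, and then $\kappa(w)=1$ whenever $|w|\ge n_0$.
\end{proof}

In Example~\ref{ex:four}, $s(0)=s(1)=3$ and $s(2)=1$. The drop by two comes from $\mathcal E(2)$, with edges given by $323$ and $124$, and $\mathcal E(3)$, with edges given by $232$ and $131$; each has two components. For $n\ge2$ the only word of length $n$ with two right extensions is the suffix of $\cdots3131$, so $n_0=2$ and $s=1$.

To understand recurrence we follow the words that start with $w$ until $w$ comes back. For a nonempty $w\in L$, let $P(w)$, respectively $P'(w)$, be the set of words of $L$ that have $w$ as a prefix, respectively suffix, and contain exactly one occurrence of $w$. Let $R(w)$ be the set of words of $L$ longer than $w$ that have $w$ as a prefix and as a suffix and contain exactly two occurrences of $w$. An index $k$ denotes the subset of words of length $k$. The words of $P(w)$ form a rooted tree under right extension, and the words of $R(w)$ are the places where a branch is stopped by a return of $w$. The bound $s(n)=s$ limits the branching at each single length; we need a bound on the branching of this tree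 over all lengths together. The tree property of $\mathcal E(v)$ gives it, since it lets us carry all the branching to one common length by extending to the left.

\begin{lemma}\label{lem:returns}
If $w\in L$, $|w|\ge n_0$ and $k\ge|w|$, then $|P_k(w)|+\sum_{j\le k}|R_j(w)|\le s+1$. The same holds with $P'$ in place of $P$. In particular $R(w)$ is finite.
\end{lemma}

\begin{proof}
If $v\in P(w)$ and $vc\in L$, the only possible new occurrence of $w$ in $vc$ is as a suffix, so $vc\in P(w)\cup R(w)$. Conversely, deleting the last letter of a word of $P(w)\cup R(w)$ longer than $w$ gives a word of $P(w)$. Hence for $j\ge|w|$,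
\[
|P_{j+1}(w)|+|R_{j+1}(w)|=\sum_{v\in P_j(w)}r(v)=|P_j(w)|+\sum_{v\in P_j(w)}\rho(v).
\]
Summing over $|w|\le j<k$ and using $P_{|w|}(w)=\{w\}$, we get
\begin{equation}\label{eq:count}
|P_k(w)|+\sum_{j\le k}|R_j(w)|=1+\sum_{v\in P(w),\ |v|<k}\rho(v).
\end{equation}
Let $v\in L$ with $|v|\ge n_0$. The left vertex $a$ of $\mathcal E(v)$ has degree $r(av)$, and $\mathcal E(v)$ is a tree, so
\[
\sum_{a\,:\,av\in L}\rho(av)=t(v)-\ell(v)=r(v)-1=\rho(v).
\]
By iteration, for $k\ge|v|$ the number $\rho(v)$ is the sum of $\rho(v')$ over the words $v'\in L_k$ that have $v$ as a suffix. No word of $P(w)$ is a proper suffix of another one, since the longer word would then contain a second occurrence of $w$. Of two distinct suffixes of a word, one is a proper suffix of the other, so each $v'\in L_k$ has at most one suffix in $P(w)$. The sum in \eqref{eq:count} is therefore at most $\sum_{v'\in L_k}\rho(v')=s(k)=s$. The statement for $P'$ follows by reversal, which preserves $n_0$, $s$ and the definition of $R$.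
\end{proof}

\begin{proposition}\label{prop:dichotomy}
\begin{enumerate}
\item[(i)] The orbit closure of a recurrent $x\in X_L$ is a minimal set.
\item[(ii)] Every non-recurrent $z\in X_L$ is an isolated point of $X_L$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $w$ be a factor of $x$ with $|w|\ge n_0$. It occurs infinitely often in both directions, and two consecutive occurrences at positions $i<j$ give a word $x_{[i,j+|w|)}$ of the finite set $R(w)$. So the gaps between consecutive occurrences of $w$ are bounded. A shorter factor is contained in a factor of length $n_0$. Hence each factor $u$ of $x$ occurs in every sufficiently long factor of $x$. Let $y$ be in the orbit closure $O$ of $x$. All factors of $y$ are factors of $x$, so every factor $u$ of $x$ occurs in $y$, and $x$ lies in the orbit closure of $y$. A nonempty closed invariant subset of $O$ thus contains $x$, hence equals $O$.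

(ii) Some factor $w'$ of $z$ occurs only finitely often in one direction. By reversal we may assume that it has a last occurrence, at position $q$. The word $w=z_{[q-n_0,q+|w'|)}$ has length at least $n_0$ and has its last occurrence at position $q-n_0$. We shift $z$ so that this position is $0$. Then $z_{[0,k)}\in P(w)$ for all $k\ge|w|$.

\emph{The future is determined.} For $k\ge|w|$ at least equal to the lengths of all words of the finite set $R(w)$, every right extension $vc\in L$ of a word $v\in P_k(w)$ is in $P_{k+1}(w)$, and every such $v$ has at least one. So $|P_k(w)|$ is non-decreasing from there on, and it is bounded by $s+1$; it is constant for $k\ge K$, for some $K$ in that range. For $k\ge K$ each word of $P_k(w)$ then has exactly one right extension in $L$. Put $v=z_{[0,K)}$. If $y\in X_L$ and $y_{[0,K)}=v$, then $y_{[0,k)}=z_{[0,k)}$ for all $k\ge K$ by induction on $k$, so $y_n=z_n$ for $n\ge0$, and $w$ does not occur in $y$ at a positive position. It follows that $v$, which begins with $w$, occurs at most once in each element of $X_L$: shift an occurrence to position $0$, and no later one is possible. Since every word of $L$ occurs in an element of $X_L$, each word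 of $L$ contains $v$ at most once, and $R(v)=\emptyset$.

\emph{The past is determined.} As $|v|\ge n_0$, Lemma~\ref{lem:returns} gives $|P'_k(v)|\le s+1$ for $k\ge K$. Every left extension in $L$ of a word of $P'_k(v)$ ends with $v$ and contains it only once, so it lies in $P'_{k+1}(v)$. Thus $|P'_k(v)|$ is non-decreasing and bounded, and there is $m\ge0$ such that for $k\ge m+K$ each word of $P'_k(v)$ has exactly one left extension in $L$. The words $z_{[-j,K)}$, $j\ge0$, lie in $P'(v)$. If $y\in X_L$ and $y_{[-m,K)}=z_{[-m,K)}$, then $y_{[-j,K)}=z_{[-j,K)}$ for all $j\ge m$ by induction on $j$, and $y_n=z_n$ for $n\ge0$ by the previous step. So the cylinder defined by $z_{[-m,K)}$ is $\{z\}$.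
\end{proof}

Without the order condition (ii) fails: if $L$ is the set of all words on $\{1,2\}$, the word $\cdots111.2111\cdots$ is non-recurrent and $X_L=\{1,2\}^{\mathbb Z}$ has no isolated point.

\section{Reduction to functions of one letter}\label{sec:cohomology}

A function of the form $G\circ S-G$ is a \emph{coboundary}. If $G$ is bounded, its sums along orbits are bounded and its integral against any invariant probability is zero, so conditions of type (b) and (c) do not change when a coboundary is added to the function $x\mapsto\theta_{x_0}$. It is easy to write down a function of several letters that has the desired behavior on each part of $X_L$, but slopes must depend on one letter. The next lemma bridges this gap.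

\begin{lemma}\label{lem:cohom}
For all $n\ge0$ and $\varphi\colon L_{n+1}\to\mathbb R$ there are $\eta\in\mathbb R^{\mathcal A}$ and $g\colon L_n\to\mathbb R$ such that
\[
\varphi(u_0\cdots u_n)=\eta_{u_0}+g(u_1\cdots u_n)-g(u_0\cdots u_{n-1})\qquad(u_0\cdots u_n\in L_{n+1}).
\]
Consequently, the bounded continuous function $G(x)=g(x_{[0,n)})$ satisfies
\begin{equation}\label{eq:cohom}
\eta_{x_0}=\varphi(x_{[0,n+1)})+G(x)-G(Sx)\qquad(x\in X_L).
\end{equation}
\end{lemma}

\begin{proof}
On a forest, every real function on the edges is the sum of the values at the two endpoints of some function on the vertices. Indeed, choose a root in each component and give it the value $0$. Every other vertex has a unique neighbor closer to the root, its parent, and every edge joins a vertex to its parent. By induction on the distance to the root, give a vertex the value of the edge to its parent minus the value of the parent.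

We argue by induction on $n$. For $n=0$ take $\eta=\varphi$ and $g=0$. Assume the statement for $n$, and let $\varphi\colon L_{n+2}\to\mathbb R$. For each $w\in L_n$, the function $(a,c)\mapsto\varphi(awc)$ on the edges of the forest $\mathcal E(w)$ can be written $\alpha(aw)+\beta(wc)$. Every word of $L_{n+1}$ is of the form $aw$, and of the form $w'c$, with $w,w'\in L_n$, in exactly one way; so $\alpha$ and $\beta$ are functions on $L_{n+1}$, and
\begin{align*}
\varphi(u_0\cdots u_{n+1})&=\alpha(u_0\cdots u_n)+\beta(u_1\cdots u_{n+1})\\
&=(\alpha+\beta)(u_0\cdots u_n)+\beta(u_1\cdots u_{n+1})-\beta(u_0\cdots u_n).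
\end{align*}
Let $\eta,g$ be given by the induction hypothesis for $\alpha+\beta$, and put $h(v_0\cdots v_n)=\beta(v_0\cdots v_n)+g(v_0\cdots v_{n-1})$. Then
\begin{align*}
\varphi(u_0\cdots u_{n+1})&=\eta_{u_0}+g(u_1\cdots u_n)+\beta(u_1\cdots u_{n+1})-g(u_0\cdots u_{n-1})-\beta(u_0\cdots u_n)\\
&=\eta_{u_0}+h(u_1\cdots u_{n+1})-h(u_0\cdots u_n).
\end{align*}
Formula \eqref{eq:cohom} is the identity for $u=x_{[0,n+1)}$.
\end{proof}

\begin{remark}\label{rem:cycle}
The lemma fails when an extension graph has a cycle. Let $L$ be the set of factors of $\cdots111\cdots$, $\cdots222\cdots$ and $\cdots1212\cdots$; here $\mathcal E(\varepsilon)$ is a cycle of length four. For $\varphi(11)=\varphi(22)=0$ and $\varphi(12)=\varphi(21)=1$, the identity would give $\eta_1=\eta_2=0$ and $2=\varphi(12)+\varphi(21)=\eta_1+\eta_2$.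
\end{remark}

To use Lemma~\ref{lem:cohom}, we prescribe $\varphi$ separately on several closed invariant sets, and for this the sets must be recognizable from words of one fixed length. For $Z\subset X_L$ let $L_n(Z)$ be the set of words of length $n$ that occur in elements of $Z$.

\begin{lemma}\label{lem:separation}
If $Z_1,\dots,Z_k$ are pairwise disjoint closed invariant subsets of $X_L$, there is $n\ge1$ such that the sets $L_n(Z_i)$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Otherwise there are $i\ne j$ such that $L_n(Z_i)\cap L_n(Z_j)\ne\emptyset$ for infinitely many $n$, hence, by taking factors, for all $n$. By invariance, a common word of length $2m+1$ gives points $x^{(m)}\in Z_i$ and $y^{(m)}\in Z_j$ that agree at the positions $-m,\dots,m$. A subsequence of $(x^{(m)})$ converges to some $x\in Z_i$, and $y^{(m)}$ converges to $x$ along the same subsequence. So $x\in Z_i\cap Z_j$, a contradiction.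
\end{proof}

\begin{lemma}\label{lem:finite}
$X_L$ has at most $|\mathcal A|$ minimal subsets.
\end{lemma}

\begin{proof}
Let $M_1,\dots,M_k$ be distinct minimal sets. They are pairwise disjoint, since $M_i\cap M_j$ is closed and invariant. Take $n$ from Lemma~\ref{lem:separation}, and invariant probabilities $\nu_i$ on $M_i$ from (F2). Given $t\in\mathbb R^k$, define $\varphi(u)$ for $u\in L_{n+1}$ to be $t_i$ if the prefix of length $n$ of $u$ is in $L_n(M_i)$, and $0$ if it is in none of these sets. Then $\varphi(x_{[0,n+1)})=t_i$ on $M_i$, and integrating \eqref{eq:cohom} against $\nu_i$ gives $\sum_a\eta_a\nu_i([a])=t_i$. So the linear map $\eta\mapsto(\sum_a\eta_a\nu_i([a]))_{i\le k}$ from $\mathbb R^{\mathcal A}$ to $\mathbb R^k$ is onto, and $k\le|\mathcal A|$.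
\end{proof}

The language of Remark~\ref{rem:cycle} has three minimal sets on two letters, so this bound too needs the order condition.

\begin{proposition}\label{prop:decomposition}
Let $N$ be the set of non-recurrent words of $X_L$, let $Y$ be its closure, and $U=X_L\setminus Y$. Then $N$ is countable and invariant, $Y$ and $U$ are closed and invariant, and $U$ is a finite, possibly empty, union of minimal sets. These are exactly the minimal subsets of $X_L$ that are open in $X_L$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:dichotomy}(ii) each point of $N$ is a cylinder, and there are countably many cylinders. The set $N$ is invariant, so $Y$ is closed and invariant and $U$ is open and invariant. If a minimal set $M$ meets $U$, then $M\cap Y$ is a closed invariant proper subset of $M$, hence empty, and $M\subset U$. Each $x\in U$ is recurrent, so by Proposition~\ref{prop:dichotomy}(i) it lies in a minimal set, which is contained in $U$. Thus $U$ is a union of minimal sets $M_1,\dots,M_k$, finitely many by Lemma~\ref{lem:finite}, and $U$ is closed. Each $M_i=U\setminus\bigcup_{j\ne i}M_j$ is open.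

Conversely, let $M$ be minimal and open. Let $x\in M$ and let $C$ be a cylinder containing $x$. By (F1), $x\in\omega(x)\cap\alpha(x)$, so $S^nx\in C$ for infinitely many positive and infinitely many negative $n$. Hence $x$ is recurrent, and $M\cap N=\emptyset$. As $M$ is open, $M\cap Y=\emptyset$, so $M\subset U$, and $M$ meets, hence equals, one of the $M_i$.
\end{proof}

The finiteness of the number of minimal sets is what makes $U$ closed, and this will allow Lemma~\ref{lem:separation} to separate $U$ from $Y$.

\section{Prescribed slopes}\label{sec:slopes}

A conformal measure of full support must charge each isolated point of $N$ and each open minimal set. On the orbit of an isolated point the masses are forced up to one constant, which leads to (b). On a minimal set the existence of a conformal measure is governed by the following lemma, which leads to (c).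

\begin{lemma}\label{lem:minimal}
Let $S$ be a homeomorphism of a nonempty compact metrizable space $M$ such that $M$ is minimal, and let $\phi\colon M\to\mathbb R$ be continuous. There is a $\phi$-conformal probability on $M$ if and only if there is an invariant probability $\nu$ with $\int\phi\,d\nu=0$. A $\phi$-conformal probability has full support.
\end{lemma}

\begin{proof}
The last assertion is in Lemma~\ref{lem:basic}(iii).

Let $\mu$ be a $\phi$-conformal probability, and suppose that no invariant $\nu$ has $\int\phi\,d\nu=0$. By (F2) the numbers $\int\phi\,d\nu$ form a compact interval, which does not contain $0$. Suppose first that they are all at least $2c>0$. Then there is $n\ge1$ with $\phi_n\ge cn$ on $M$. Otherwise, for each $n$ there is $x_n$ with $\frac1n\phi_n(x_n)<c$, and a limit point $\nu$ of $\frac1n\sum_{j<n}\delta_{S^jx_n}$ is an invariant probability with $\int\phi\,d\nu\le c$. By Lemma~\ref{lem:basic}(ii), $1=\mu(S^nM)=\int e^{\phi_n}d\mu\ge e^{cn}>1$, a contradiction. If the integrals are all at most $-2c<0$, the same argument applied to $-\phi$ gives $n\ge1$ with $\phi_n\le-cn$, and $1=\int e^{\phi_n}d\mu\le e^{-cn}<1$.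

Conversely, let $\nu$ be invariant with $\int\phi\,d\nu=0$. By Lemma~\ref{lem:basic}(i) we look for a probability that vanishes on the linear subspace $V=\{f-e^\phi\,(f\circ S):f\in C(M)\}$ of $C(M)$. A probability is positive on the set $C^+$ of strictly positive continuous functions, so we first show that $V\cap C^+=\emptyset$. Suppose that $f-e^\phi\,(f\circ S)>0$ on $M$, that is,
\begin{equation}\label{eq:sub}
f(Sx)<e^{-\phi(x)}f(x)\qquad(x\in M).
\end{equation}
If $f>0$ on $M$, then $h=\log f$ is continuous and $\phi+h\circ S-h<0$ on $M$; integrating against $\nu$ gives $\int\phi\,d\nu<0$, a contradiction. Otherwise $f(x)\le0$ for some $x$, and \eqref{eq:sub} gives $f(S^nx)<0$ for all $n\ge1$. By (F1), $\omega(x)=M$, so $f\le0$ on $M$, and \eqref{eq:sub} at the point $S^{-1}y$ gives $f(y)<0$ for all $y\in M$. With $h=\log(-f)$, inequality \eqref{eq:sub} reads $\phi+h\circ S-h>0$, so $\int\phi\,d\nu>0$, again a contradiction.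

The set $C^+$ is convex, and it is open for the supremum norm because $M$ is compact. The Hahn--Banach separation theorem for the disjoint convex sets $V$ and $C^+$, the second being open, gives a continuous linear functional $\Lambda$ and a real $\gamma$ with $\Lambda(v)\le\gamma<\Lambda(f)$ for $v\in V$, $f\in C^+$. A linear functional bounded above on a subspace vanishes on it, so $\Lambda|_V=0$ and $\gamma\ge0$. Thus $\Lambda>0$ on $C^+$, and by continuity $\Lambda\ge0$ on nonnegative functions. By (F3), $\Lambda/\Lambda(1)$ is the integral against a probability $\mu$, which vanishes on $V$.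
\end{proof}

\begin{remark}
Minimality is needed for the existence statement. Let $M$ be the orbit closure of $z=\cdots222.333\cdots$ and $\theta_2<0<\theta_3$. A convex combination of the Dirac masses at the two fixed points gives $\int\theta_{x_0}\,d\nu=0$. A $\theta$-conformal measure gives no mass to a fixed point $x$, since $\mu(\{x\})=e^{\theta_{x_0}}\mu(\{x\})$, and none to the orbit of $z$, since $\mu(\{S^nz\})=e^{n\theta_3}\mu(\{z\})$ for $n\ge0$; so it is zero.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:slopes}]
\emph{Necessity.} Let $L$ be the natural coding of an affine iet with log-slopes $\theta$. Proposition~\ref{prop:dictionary} gives (a) and a $\theta$-conformal probability $\mu$ of full support on $X_L$.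

Let $z\in X_L$ be non-recurrent. By Proposition~\ref{prop:dichotomy}(ii) the set $\{z\}$ is open, so $\mu(\{z\})>0$. Conformality gives $\mu(\{S^{n+1}z\})=e^{\theta_{z_n}}\mu(\{S^nz\})$ for all $n\in\mathbb Z$, hence $\mu(\{S^nz\})=e^{\tau^\theta_n(z)}\mu(\{z\})$ by \eqref{eq:tau}. The points $S^nz$ are distinct, because a periodic word is recurrent. So $\mu(\{z\})\sum_ne^{\tau^\theta_n(z)}\le1$, which is (b).

Let $M$ be minimal and open in $X_L$. Then $\mu(M)>0$, and the normalized restriction of $\mu$ to $M$ is a $\theta$-conformal probability on $M$. Lemma~\ref{lem:minimal} with $\phi(x)=\theta_{x_0}$ gives (c).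

\emph{Sufficiency.} Assume (a), (b), (c), and let $N,Y,U=M_1\cup\dots\cup M_k$ be as in Proposition~\ref{prop:decomposition}. By (c) and Lemma~\ref{lem:minimal}, each $M_i$ carries a $\theta$-conformal probability $\mu_i$ with support $M_i$. For $z\in N$ put
\[
m_z=\sum_{n\in\mathbb Z}e^{\tau^\theta_n(z)}\delta_{S^nz}.
\]
This measure is finite by (b). It is carried by the orbit of $z$, whose points $S^nz$ are distinct, and $m_z(\{S^{n+1}z\})=e^{\theta_{z_n}}m_z(\{S^nz\})$ with $z_n=(S^nz)_0$; summing over the points of the orbit that lie in a Borel set shows that $m_z$ is $\theta$-conformal. As $N$ is countable, there are numbers $c_z>0$ with $\sum_{z\in N}c_z\,m_z(X_L)<\infty$. The measure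
\[
\mu=\sum_{i=1}^k\mu_i+\sum_{z\in N}c_z\,m_z
\]
is finite and $\theta$-conformal. Let $W$ be a nonempty open subset of $X_L=U\cup Y$. If $W$ meets some $M_i$, then $\mu(W)\ge\mu_i(W\cap M_i)>0$. Otherwise $W$ meets $Y$, hence contains a point $z$ of $N$, and $\mu(W)\ge c_z\,m_z(\{z\})=c_z>0$. So $\mu$ has full support. We normalize it and apply Proposition~\ref{prop:dictionary}.
\end{proof}

The proof shows why (c) concerns only the open minimal sets: a neighborhood of a minimal set contained in $Y$ already receives mass from the non-recurrent orbits that approach it.

\begin{proof}[Proof of Corollary~\ref{cor:standard}]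
A standard iet is an affine iet with log-slopes $\theta=0$. For $\theta=0$, condition (c) of Theorem~\ref{thm:slopes} holds for any invariant probability on $M$, and one exists by (F2). Every term of the series \eqref{eq:forward} equals $1$, so (b) holds if and only if $X_L$ contains no non-recurrent word.
\end{proof}

\section{Correcting the slopes}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $L$ is the natural coding of an affine iet, its vector of log-slopes satisfies (a) and (b) of Theorem~\ref{thm:slopes}, which is the required conclusion.

Conversely, let $L$ satisfy an order condition, and let $\theta$ satisfy \eqref{eq:forward} and \eqref{eq:backward} for every non-recurrent word. We construct $\eta\in\mathbb R^{\mathcal A}$ satisfying (b) and (c). Let $N,Y,U$ be as in Proposition~\ref{prop:decomposition}; one of $Y$ and $U$ may be empty. The sets $U$ and $Y$ are disjoint, closed and invariant, so by Lemma~\ref{lem:separation} there is $n\ge1$ with $L_n(U)\cap L_n(Y)=\emptyset$. Every word of $L$ occurs in an element of $X_L=U\cup Y$, so $L_n$ is the disjoint union of $L_n(U)$ and $L_n(Y)$. For $u=u_0\cdots u_n\in L_{n+1}$ put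
\[
\varphi(u)=\begin{cases}\theta_{u_0}&\text{if }u_0\cdots u_{n-1}\in L_n(Y),\\ 0&\text{if }u_0\cdots u_{n-1}\in L_n(U).\end{cases}
\]
Here we use that one vector $\theta$ serves for all non-recurrent words: it defines a single function on $Y$. Let $\eta$ and $G$ be given by Lemma~\ref{lem:cohom}. By \eqref{eq:cohom},
\begin{equation}\label{eq:corrected}
\eta_{x_0}=\theta_{x_0}+G(x)-G(Sx)\quad(x\in Y),\qquad \eta_{x_0}=G(x)-G(Sx)\quad(x\in U).
\end{equation}

Let $z\in N$. Its orbit is contained in $Y$. We have
\[
\tau^\eta_j(z)=\tau^\theta_j(z)+G(z)-G(S^jz)\qquad(j\in\mathbb Z),
\]
because both sides vanish for $j=0$ and, by \eqref{eq:tau} and the first identity in \eqref{eq:corrected} at $x=S^jz$, both increase by $\eta_{z_j}$ from $j$ to $j+1$. Hence $\sum_je^{\tau^\eta_j(z)}\le e^{2\sup|G|}\sum_je^{\tau^\theta_j(z)}<\infty$, and $\eta$ satisfies (b).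

Let $M$ be a minimal set that is open in $X_L$, and let $\nu$ be an invariant probability on $M$. By Proposition~\ref{prop:decomposition}, $M\subset U$, so the second identity in \eqref{eq:corrected} gives $\int\eta_{x_0}\,d\nu(x)=\int(G-G\circ S)\,d\nu=0$, and $\eta$ satisfies (c).

By Theorem~\ref{thm:slopes}, $L$ is the natural coding of an affine iet with slope $e^{\eta_a}$ on $I_a$.
\end{proof}

\begin{remark}
For the corrected vector $\eta$ the conformal measure on an open minimal set $M$ is explicit, so Theorem~\ref{thm:main} does not depend on the separation argument of Lemma~\ref{lem:minimal}. If $\nu$ is an invariant probability on $M$, then $d\mu=e^{-G}d\nu$ satisfies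
\[
\mu(SB)=\int_Be^{-G\circ S}\,d\nu=\int_Be^{G-G\circ S}\,d\mu=\int_Be^{\eta_{x_0}}\,d\mu(x)
\]
by the second identity in \eqref{eq:corrected}, and it has full support by Lemma~\ref{lem:basic}(iii).
\end{remark}

\begin{thebibliography}{9}

\bibitem{LGIE}
\emph{Languages of general interval exchanges},
\texttt{https://izes.math.cnrs.fr/wp-content/uploads/2022/11/Slides\_Ferenczi.pdf}.

\end{thebibliography}
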